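# A MAD family of size $\omega_1$ whose Vietoris hyperspace is not pseudocompact

## 1. Levels of the binary tree and their limits

Let $2^{<\omega}$ be the set of finite $0$-$1$ sequences. For $n\in\omega$ the level $2^n$ is the set of sequences of length $n$; it has $2^n$ elements. Write $|k|$ for the length of $k\in 2^{<\omega}$ and $2^{<n}=\bigcup_{m<n}2^m$. We watch the finite sets $2^0,2^1,2^2,\dots$ go to infinity and ask whether they pile up anywhere.

Let
$$a_0=\{s:\ |s|\ge 2 \text{ even},\ s(0)=0\},\qquad a_1=\{s:\ |s|\ge 2\text{ even},\ s(0)=1\}.$$
Treat the elements of $2^{<\omega}$ as isolated points. Attach two new points, also called $a_0$ and $a_1$, and let a basic neighborhood of $a_j$ be $\{a_j\}\cup(a_j\setminus F)$ with $F$ finite. Call two closed sets close if each open set containing the first contains the second, and each open set meeting the first meets the second (only finitely many open sets are tested at a time). Then the levels $2^2,2^4,2^6,\dots$ converge to the two-point set $Z=\{a_0,a_1\}$. Indeed, an open set containing $Z$ contains all but finitely many elements of $a_0\cup a_1$, hence contains $2^{2n}$ for all large $n$. An open set meeting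 $Z$ contains some $a_j$, hence almost all of the set $a_j$, hence meets $2^{2n}$ for all large $n$.

Now attach different points. For $x\in2^\omega$ let $b_x=\{x{\restriction}n:n\in\omega\}$ be the branch through $x$, and attach one new point for each branch, with neighborhoods $\{b_x\}\cup(b_x\setminus F)$. Consider
$$y=\{(1),(0,1),(0,0,1),(0,0,0,1),\dots\}.$$
It has one element on each level $n\ge1$, and each branch contains at most one element of $y$. Let $Z$ be any set of new points. The set of all new points together with $2^{<\omega}\setminus y$ is open: each branch loses at most one element. It contains $Z$ and contains no level $2^n$ with $n\ge1$. So the levels do not accumulate at $Z$. They do not accumulate at a set $Z$ containing some $k\in2^{<\omega}$ either, because $\{k\}$ is open and meets only one level. The levels escape.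

The second example works because $y$ was left without a limit point. If we attach a point for $y$ too, and then for each further set that could be attached, this argument is no longer available. The question of these notes is whether a family of attached points can be maximal, and small, and still let a sequence of finite sets escape.

## 2. Almost disjoint families and pseudocompact hyperspaces

**Definition (AD and MAD families).** An almost disjoint (AD) family is an infinite family $\mathcal A$ of infinite subsets of $\omega$ such that $a\cap b$ is finite for all distinct $a,b\in\mathcal A$. It is MAD if it is not properly contained in another AD family.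

We freely replace $\omega$ by another countably infinite set, usually $2^{<\omega}$. The branches $\{b_x:x\in2^\omega\}$ form an AD family, since distinct branches split at some level. It is not MAD, because $y$ can be added. By Zorn's lemma it extends to a MAD family, which has size $\mathfrak c$. In general, $\mathcal A$ is MAD exactly when it is AD and every infinite subset of the underlying set meets some member of $\mathcal A$ in an infinite set.

**Definition (Isbell–Mrówka space).** For an AD family $\mathcal A$, the space $\Psi(\mathcal A)$ is the set $\omega\cup\mathcal A$, where the points of $\omega$ are isolated and a basic neighborhood of $a\in\mathcal A$ is $\{a\}\cup(a\setminus F)$ with $F$ finite.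

This is the topology used in Section 1. The space is Hausdorff, because $a\cap b$ is finite for $a\ne b$. For $b\subseteq\omega$,
$$\mathrm{cl}_{\Psi(\mathcal A)}(b)=b\cup\{a\in\mathcal A:\ a\cap b\text{ is infinite}\},\tag{1}$$
since points of $\omega\setminus b$ are isolated, and every neighborhood of $a$ meets $b$ iff $a\cap b$ is infinite.

**Definition (Vietoris hyperspace).** The points of $\exp(X)$ are the nonempty closed subsets of $X$. Its topology is generated by the sets
$$\langle U_1,\dots,U_n\rangle=\{F\in\exp(X): F\subseteq U_1\cup\dots\cup U_n,\ F\cap U_i\ne\emptyset\text{ for each }i\},$$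
where $U_1,\dots,U_n$ are open in $X$.

For example, $\langle U\rangle$ is the set of closed $F\neq\emptyset$ inside $U$, and $\langle X,U\rangle$ is the set of closed $F$ that meet $U$. If $F=\{k_1,\dots,k_r\}$ is a finite set of isolated points, then $\langle\{k_1\},\dots,\{k_r\}\rangle=\{F\}$, so $F$ is an isolated point of $\exp(X)$ (when $X$ is Hausdorff, so that $F$ is closed).

**Definition (pseudocompactness).** A space $Z$, not necessarily Tychonoff, is pseudocompact if every locally finite family of nonempty open subsets is finite; equivalently, every sequence $(U_n)$ of nonempty open sets has an accumulation point, that is, a point every neighborhood of which meets $U_n$ for infinitely many $n$. A MAD family $\mathcal A$ is called pseudocompact if $\exp(\Psi(\mathcal A))$ is pseudocompact.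

**Two cardinals.** $\mathfrak a$ is the least size of a MAD family. $\mathfrak p$ is the least size of a family $\mathcal F$ of infinite subsets of $\omega$ such that all finite intersections of members of $\mathcal F$ are infinite, but no infinite set is almost contained in every member of $\mathcal F$.

*We have $\mathfrak a\ge\omega_1$.* Given an AD family $\{a_n:n\in\omega\}$, choose distinct $k_n\in a_n\setminus(a_0\cup\dots\cup a_{n-1})$; then $\{k_n:n\in\omega\}$ meets each $a_n$ in a finite set.

*We have $\mathfrak p\le\mathfrak a$.* Let $\mathcal A$ be an AD family with $|\mathcal A|<\mathfrak p$. The complements $\omega\setminus a$ ($a\in\mathcal A$) have infinite finite intersections, because $\omega\setminus(a_1\cup\dots\cup a_n)$ contains almost all of any further member of $\mathcal A$. So there is an infinite $y$ almost contained in each $\omega\setminus a$, that is, almost disjoint from each $a$, and $\mathcal A$ is not MAD.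

The source quotes the following. If $\mathfrak p=\mathfrak c$, every MAD family is pseudocompact. In the Cohen model there is a pseudocompact MAD family of size $\omega_1$. It is consistent that there is a non-pseudocompact MAD family of size $\omega_2<\mathfrak c$. The problem, taken from "Weakenings of compactness and normality on Isbell–Mrówka spaces, Hyperspaces of Vietoris and Abelian groups", asks whether it is consistent with $\mathsf{ZFC}$ that there is a MAD family of size $\omega_1$ which is not pseudocompact. The answer is yes.

**Theorem A.** Let $V_0\models\mathsf{ZFC}+\mathsf{CH}+2^{\omega_1}=\omega_2$, and let $\lambda\ge\omega_2$ satisfy $\lambda^\omega=\lambda$ in $V_0$. Then there is a ccc forcing extension of $V_0$ in which $\mathfrak c=\lambda$ and there is a MAD family of size $\omega_1$ that is not pseudocompact.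

**Theorem B.** Let $\kappa$ be regular uncountable and suppose $2^\kappa=2^\omega=\lambda$ in $V$ (so $\kappa<\lambda$). Then there is a ccc extension of $V$ in which
$$\mathfrak p=\mathfrak a=\kappa<\mathfrak c=\lambda,$$
there is a non-pseudocompact MAD family of the least possible size $\kappa=\mathfrak a$, and for every cardinal $\mu$ there is a MAD family of size $\mu$ iff there is a non-pseudocompact one of size $\mu$. The last clause also holds in the models of Theorem A.

In Theorem A some hypothesis forcing $\mathfrak c\ge\omega_2$ is needed: under $\mathsf{CH}$ we have $\mathfrak p=\mathfrak c$, and then every MAD family is pseudocompact. Over a ground model of GCH, every $\lambda\ge\omega_2$ of uncountable cofinality satisfies $\lambda^\omega=\lambda$, so $\mathfrak c$ can be given any value that $\mathsf{ZFC}+\neg\mathsf{CH}$ allows. Theorem B is sharp in this sense: a non-pseudocompact MAD family can exist only if $\mathfrak p<\mathfrak c$, its size is at least $\mathfrak a\ge\mathfrak p$, and Theorem B attains $|\mathcal A|=\mathfrak a=\mathfrak p=\kappa$ for any prescribed regular uncountable $\kappa$.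

## 3. Finite sets of bounded size always accumulate

Before trying to make a sequence of finite sets escape, let us see which ones cannot.

**Lemma 1.** Let $\mathcal A$ be MAD and let $F_n\subseteq\omega$ be nonempty with $|F_n|\le N$ for all $n$. Then the sequence of open sets $\{F_n\}$ has an accumulation point in $\exp(\Psi(\mathcal A))$.

*Proof.* Pass to a subsequence on which $|F_n|=r$ is constant, and write $F_n=\{k_n^1,\dots,k_n^r\}$. Treat $j=1,\dots,r$ in turn. Pass to a subsequence on which $n\mapsto k_n^j$ is constant or injective. In the injective case the set of values is infinite, so by maximality it meets some $a\in\mathcal A$ in an infinite set; pass to a further subsequence with $k_n^j\in a$ for all $n$. Then $k_n^j$ converges to $a$ in $\Psi(\mathcal A)$. After $r$ rounds each $k_n^j$ converges to some point $z_j$. The finite set $Z=\{z_1,\dots,z_r\}$ is closed. If $Z\in\langle U_1,\dots,U_t\rangle$, then for all large $n$ in the final subsequence, $k_n^j\in U_i$ whenever $z_j\in U_i$, so $F_n\in\langle U_1,\dots,U_t\rangle$. $\square$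

The proof uses one refinement for each element of $F_n$. If $|F_n|\to\infty$, it asks for infinitely many refinements, and it stops there. So the levels $2^n$, whose sizes grow, are sensible candidates for an escaping sequence.

## 4. Two ways to exclude an accumulation point, and why each fails alone

From now on the underlying set is $2^{<\omega}$, $\mathcal A$ is an AD family on it, $\Psi=\Psi(\mathcal A)$, and $U_n=\langle\{s\}:s\in2^n\rangle=\{2^n\}$, a nonempty open set in $\exp(\Psi)$. For $A\subseteq2^{<\omega}$ let $L(A)=\{n:A\cap2^n\ne\emptyset\}$. Call $A$ *thin* if $|A\cap2^n|\le1$ for all $n$. Branches are thin; the sets $a_0,a_1$ of Section 1 are not.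

**Lemma 2.** Let $Z\in\exp(\Psi)$. In each of the following cases $Z$ is not an accumulation point of $(U_n)$.

(a) $Z$ contains some $k\in2^{<\omega}$.

(b) $Z$ contains distinct $A,A'\in\mathcal A$ with $L(A)\cap L(A')$ finite.

(c) $Z\subseteq\mathcal A$, and there is $b\subseteq2^{<\omega}$ with $b\cap2^n\neq\emptyset$ for all but finitely many $n$ and $b\cap A$ finite for every $A\in Z$.

*Proof.* (a) $\langle\Psi,\{k\}\rangle$ is a neighborhood of $Z$ which contains $2^n$ only for $n=|k|$.

(b) $\langle\Psi,\{A\}\cup A,\{A'\}\cup A'\rangle$ is a neighborhood of $Z$. It contains $2^n$ only if $2^n$ meets both $A$ and $A'$, that is, only for $n\in L(A)\cap L(A')$.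

(c) By (1), the open set $U=\Psi\setminus\mathrm{cl}_\Psi(b)$ contains $Z$. So $\langle U\rangle$ is a neighborhood of $Z$. If $b\cap2^n\neq\emptyset$ then $2^n\not\subseteq U$, so $2^n\notin\langle U\rangle$. $\square$

How far does each part get us?

*Using (b) for all pairs.* Suppose all members of $\mathcal A$ are thin and $L(A)\cap L(A')$ is finite for all distinct $A,A'\in\mathcal A$. Then by (a) and (b) only the sets $Z=\{A\}$ remain, and these are excluded by (c): choose for $b$ one node off $A$ on each level $n\ge1$. But such a family is never MAD. Fix $A\in\mathcal A$, choose $s_n\in2^n\setminus A$ for each $n\in L(A)$ with $n\ge1$, and let $y$ be the set of these $s_n$. If $L(A)$ is infinite, as it is for a thin infinite $A$, then $y$ is infinite. It is disjoint from $A$, and for any other $A'$ the set $y\cap A'$ lives on the finitely many levels in $L(A)\cap L(A')$. So (b) for all pairs destroys maximality.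

*Using (c) with a set $b$ made for each $Z$.* Let all members of $\mathcal A$ be thin and let $Z=\{A_0,A_1,\dots\}$ be countable. Since $n<2^n$, we can choose $s_n\in2^n\setminus(A_0\cup\dots\cup A_{n-1})$, and $b=\{s_n:n\in\omega\}$ meets $A_j$ only within $\{s_0,\dots,s_j\}$. So every countable $Z\subseteq\mathcal A$ is excluded. The recursion has length $\omega$ and therefore handles countably many members of $Z$; but $\mathcal A$ is uncountable, and so may be $Z$. For $Z=\mathcal A$, which is closed, no $b$ exists at all if $\mathcal A$ is MAD, because $b$ is infinite.

So (b) must remove the large $Z$, without holding for all pairs, and (c) must handle uncountable sets $Z$ with witnesses $b$ prepared in advance. Here is the arrangement that does this.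

Write $\mathcal A$ as an array $A_{\xi,i}$ with rows $\xi<\kappa$ and columns $i<\omega_1$ (for Theorem A, $\kappa=\omega_1$). Require (b) within each row only. Then a surviving $Z$ has at most one member in each row, so it is contained in the graph of a function $g:\kappa\to\omega_1$. As prepared witnesses take branches $b_x$. Each is infinite, so it must meet some members of $\mathcal A$ in infinite sets; we control which ones. To $b_x$ we assign a function $h_x:\kappa\to\omega_1$, and in row $\xi$ only the column $h_x(\xi)$ may meet $b_x$ in an infinite set. The branch $b_x$ then defeats every $g$ that differs from $h_x$ everywhere.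

**Proposition 3.** Let $\mathcal A=\{A_{\xi,i}:\xi<\kappa,\ i<\omega_1\}$ be an AD family on $2^{<\omega}$, indexed without repetition. Let $E\subseteq2^\omega$ and $h_x:\kappa\to\omega_1$ $(x\in E)$ be such that

1. $L(A_{\xi,i})\cap L(A_{\xi,j})$ is finite for all $\xi$ and all $i\ne j$;
2. $A_{\xi,i}\cap b_x$ is finite whenever $x\in E$ and $h_x(\xi)\ne i$;
3. for every $g:\kappa\to\omega_1$ there is $x\in E$ with $h_x(\xi)\ne g(\xi)$ for all $\xi<\kappa$.

Then $\exp(\Psi(\mathcal A))$ is not pseudocompact.

*Proof.* Suppose $Z$ is an accumulation point of $(U_n)$. By Lemma 2(a), $Z\subseteq\mathcal A$. By Lemma 2(b) and hypothesis 1, for each $\xi$ there is at most one $i$ with $A_{\xi,i}\in Z$. Let $g(\xi)$ be this $i$ if it exists, and $g(\xi)=0$ otherwise. Then $Z\subseteq\{A_{\xi,g(\xi)}:\xi<\kappa\}$. Take $x$ as in hypothesis 3 for $g$. By hypothesis 2, $b_x\cap A$ is finite for every $A\in Z$. Since $b_x$ meets every level, Lemma 2(c) says that $Z$ is not an accumulation point, a contradiction. $\square$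

Two remarks explain the sizes in this design.

First, for $\kappa=\omega_1$, hypothesis 3 needs more than $\omega_1$ branches. If the functions are listed as $h_\alpha$ ($\alpha<\omega_1$), then $g(\xi)=h_\xi(\xi)$ agrees somewhere with each of them. So $\mathfrak c\ge\omega_2$ enters here.

Second, we shall build $\mathcal A$ by forcing, with $E$ and the functions $h_x$ chosen in the ground model, while $g$ appears in the extension. So hypothesis 3 asks that ground model functions escape every new $g$. This is where having $\omega_1$ columns pays off: under ccc forcing each value $g(\xi)$ has only countably many candidates, which are bounded in $\omega_1$. With $\omega$ columns this step would stop, since countably many candidates can be cofinal in $\omega$.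

## 5. Forcing facts

A poset is *Knaster* if every uncountable subset contains an uncountable set of pairwise compatible elements. We use the following textbook facts (see for example Kunen, *Set Theory*): Knaster posets are ccc; a product of two Knaster posets is Knaster; finite support iterations of ccc posets are ccc; ccc forcing preserves cardinals; and the $\Delta$-system lemma. We write $V_\xi=V[G_\xi]$ for the intermediate models of an iteration. Here are three consequences, with proofs.

**Lemma 4 (bounding).** If $P\in V$ is ccc and $g:\kappa\to\omega_1$ lies in $V[G]$, there is $\varphi:\kappa\to\omega_1$ in $V$ with $g(\xi)\le\varphi(\xi)$ for all $\xi$.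

*Proof.* Let $\dot g$ be a name for $g$, forced to be a function from $\kappa$ to $\omega_1$. For each $\xi$ let $S_\xi$ be the set of $\alpha$ such that some condition forces $\dot g(\xi)=\alpha$. Conditions forcing different values are incompatible, so $S_\xi$ is countable. Put $\varphi(\xi)=\sup S_\xi<\omega_1$. $\square$

**Lemma 5 (capturing).** Let $P_\kappa$ be a finite support ccc iteration of length $\kappa$, $\kappa$ regular uncountable in $V$. If $\mu<\kappa$ and $S\in V$ has size at most $\mu$ in $V$, then every $y\subseteq S$ in $V[G]$ lies in $V_\xi$ for some $\xi<\kappa$.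

*Proof.* A nice name for $y$ consists of at most $\mu$ antichains, each countable. So it involves at most $\mu\cdot\omega<\kappa$ conditions, each of finite support. By regularity all these supports are contained in some $\xi<\kappa$, so the name is a $P_\xi$-name. $\square$

**Lemma 6 (small dense sets).** Let $\langle P_\xi,\dot Q_\xi:\xi<\kappa\rangle$ be a finite support iteration and $\lambda\ge\kappa$ an infinite cardinal.

(a) If $P_\xi$ has a dense subset of size $\le\lambda$ and forces $|\dot Q_\xi|\le\lambda$, then $P_{\xi+1}$ has a dense subset of size $\le\lambda$.

(b) If $\delta\le\kappa$ is a limit and each $P_\xi$ with $\xi<\delta$ has a dense subset of size $\le\lambda$, then so has $P_\delta$.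

(c) If $P$ is ccc with a dense subset of size $\le\lambda$ and $\theta$ is an infinite cardinal with $\lambda^\theta=\lambda$ in $V$, then $2^\theta\le\lambda$ in $V[G]$.

*Proof.* (a) Let $D$ be the dense subset, and let $\dot q_\alpha$ ($\alpha<\lambda$) be names such that it is forced that $\dot Q_\xi=\{\dot q_\alpha:\alpha<\lambda\}$. Given $(p,\dot q)\in P_{\xi+1}$, there are $p'\le p$ in $D$ and $\alpha$ with $p'\Vdash\dot q=\dot q_\alpha$. Then $(p',\dot q_\alpha)\le(p,\dot q)$. So the pairs $(p',\dot q_\alpha)$ with $p'\in D$ are dense, and there are at most $\lambda$ of them.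

(b) Each condition of $P_\delta$ has its support inside some $\xi<\delta$, so the union of the dense subsets of the $P_\xi$, $\xi<\delta$, is dense. Its size is at most $\kappa\cdot\lambda=\lambda$.

(c) There are at most $\lambda^\omega$ countable antichains in the dense set, hence at most $(\lambda^\omega)^\theta=\lambda^\theta=\lambda$ nice names for subsets of $\theta$. $\square$

## 6. The poset that adds one row

We set up the construction once, for both theorems. In $V$ let $\kappa$ be regular uncountable, let $E\subseteq2^\omega$, and let $h_x:\kappa\to\omega_1$ for $x\in E$. We force with a finite support iteration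
$$\langle P_\xi,\ \dot R_\xi\times\dot M_\xi:\xi<\kappa\rangle ,\qquad P=P_\kappa,$$
where $\dot M_\xi$ names a Knaster poset. For Theorem A, $\kappa=\omega_1$ and $M_\xi$ is trivial; for Theorem B it is specified in Section 10. The factor $R_\xi$ adds row $\xi$, that is, sets $A_{\xi,i}\subseteq2^{<\omega}$ for $i<\omega_1$.

**Definition (the poset $R_\xi$).** In $V_\xi$, where all $A_{\eta,j}$ with $\eta<\xi$ are available, $R_\xi$ is the set of all $q=(n_q,D_q,a^q,E_q,B_q)$ such that $n_q\in\omega$; the sets $D_q\subseteq\omega_1$, $E_q\subseteq E$ and $B_q\subseteq\xi\times\omega_1$ are finite; and $a^q=(a_i^q:i\in D_q)$ with $a_i^q\subseteq2^{<n_q}$ and $|a_i^q\cap2^m|\le1$ for all $m$. Put $q'\le q$ iff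

1. $n_{q'}\ge n_q$, $D_{q'}\supseteq D_q$, $E_{q'}\supseteq E_q$, $B_{q'}\supseteq B_q$, and $a_i^{q'}\cap2^{<n_q}=a_i^q$ for $i\in D_q$;

and for every $m$ with $n_q\le m<n_{q'}$:

2. $a_i^{q'}\cap2^m\ne\emptyset$ for at most one $i\in D_q$;
3. if $i\in D_q$, $x\in E_q$ and $h_x(\xi)\ne i$, then $x{\restriction}m\notin a_i^{q'}$;
4. if $i\in D_q$ and $(\eta,j)\in B_q$, then $a_i^{q'}\cap A_{\eta,j}\cap2^m=\emptyset$.

So $a_i^q$ is the part of $A_{\xi,i}$ below level $n_q$, and the three finite sets are promises about higher levels: columns in $D_q$ use different levels, they avoid the branches in $E_q$ unless the branch is assigned to them, and they avoid the earlier sets listed in $B_q$.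

*A condition by hand.* Let $\xi=0$, so $B_q=\emptyset$. Let $x=(0,1,0,1,\dots)\in E$ with $h_x(0)=1$, and take $n_q=2$, $D_q=\{0,1\}$, $a_0^q=\{(1)\}$, $a_1^q=\emptyset$, $E_q=\{x\}$. Extend to $n_{q'}=3$, which decides level $2$. The node $(0,1)=x{\restriction}2$ may be put into $a_1$ but, by clause 3, not into $a_0$. The node $(1,1)$ may be put into $a_0$ or into $a_1$; but by clause 2, once one of them has a node on level $2$, the other has none there. Note that $(1)\in a_0$ puts no restriction on later levels.

The order is transitive. Let $q''\le q'\le q$. Clause 1 for $(q'',q)$ is clear. For $m<n_{q'}$ and $i\in D_q$ we have $a_i^{q''}\cap2^m=a_i^{q'}\cap2^m$, so clauses 2–4 at levels $n_q\le m<n_{q'}$ come from $q'\le q$. At levels $n_{q'}\le m<n_{q''}$ they come from $q''\le q'$, because $D_q\subseteq D_{q'}$, $E_q\subseteq E_{q'}$ and $B_q\subseteq B_{q'}$.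

The underlying set of $R_\xi$ lies in $V$; only the order depends on $G_\xi$. Let $G(\xi)$ be the $R_\xi$-generic filter over $V_\xi$ given by $G$ (the first coordinate of the generic for $R_\xi\times M_\xi$), and put
$$A_{\xi,i}=\bigcup\{a_i^q:q\in G(\xi),\ i\in D_q\}.$$
If $q\in G(\xi)$ and $i\in D_q$, then
$$A_{\xi,i}\cap2^{<n_q}=a_i^q .\tag{2}$$
Indeed, if $q'\in G(\xi)$, $i\in D_{q'}$, and $r\in G(\xi)$ extends both, then $a_i^{q'}\cap2^{<n_q}\subseteq a_i^r\cap2^{<n_q}=a_i^q$. In particular each $A_{\xi,i}$ is thin.

**Step 1 (chain condition).** This step makes the iteration ccc. *$R_\xi$ is Knaster.* If $n_q=n_{q'}$ and $a_i^q=a_i^{q'}$ for all $i\in D_q\cap D_{q'}$, then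
$$(n_q,\ D_q\cup D_{q'},\ a^q\cup a^{q'},\ E_q\cup E_{q'},\ B_q\cup B_{q'})$$
is a condition and extends both: clause 1 is clear, and clauses 2–4 are vacuous because no new levels are added. Given uncountably many conditions, pass to an uncountable subset with constant $n$, with the sets $D$ forming a $\Delta$-system, and with the same $a_i$ for $i$ in the root. The last reduction is possible because there are only finitely many choices of $(a_i)$ on the finite root inside the finite set $2^{<n}$. These conditions are pairwise compatible. Hence $R_\xi\times M_\xi$ is Knaster, and $P$ is ccc.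

**Step 2 (one-point extensions).** This step gives the only moves we make inside $R_\xi$. Let $q\in R_\xi$, $i\in D_q$, and let $k\in2^{<\omega}$ satisfy
$$|k|\ge n_q,\quad k\notin A_{\eta,j}\text{ for all }(\eta,j)\in B_q,\quad k\notin b_x\text{ for all }x\in E_q\text{ with }h_x(\xi)\ne i.\tag{3}$$
Let $q'$ be $q$ with $n_q$ replaced by $|k|+1$ and $a_i^q$ replaced by $a_i^q\cup\{k\}$. Then $q'\in R_\xi$, $q'\le q$, and $q'\Vdash k\in A_{\xi,i}$.

To check this: $q'$ is a condition because $a_i^q$ has no element on level $|k|\ge n_q$. Clause 1 holds because $|k|\ge n_q$. On levels $m$ with $n_q\le m\le|k|$ the only node used is $k$, in column $i$. So clause 2 holds. Clause 3 could fail only if $x{\restriction}|k|=k$ for some $x\in E_q$ with $h_x(\xi)\ne i$, and clause 4 only if $k\in A_{\eta,j}$ for some $(\eta,j)\in B_q$; (3) excludes both. Finally (2) gives $q'\Vdash k\in A_{\xi,i}$.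

Moreover, any $i<\omega_1$ can be added to $D_q$ (with $a_i=\emptyset$ if it is new), any $x\in E$ to $E_q$, and any $(\eta,j)\in\xi\times\omega_1$ to $B_q$, without changing $n_q$. This gives an extension of $q$, again because there are no new levels. So each of the sets $\{q:i\in D_q\}$, $\{q:x\in E_q\}$, $\{q:(\eta,j)\in B_q\}$ is dense.

**Step 3 (the array).** This step derives the properties of the generic sets. In $V[G]$, for all $\xi<\kappa$ and $i<\omega_1$:

* (P1) $A_{\xi,i}$ is infinite.
* (P2) If $i\ne j$, then $L(A_{\xi,i})\cap L(A_{\xi,j})$ is finite; in particular $A_{\xi,i}\cap A_{\xi,j}$ is finite.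
* (P3) If $x\in E$ and $h_x(\xi)\ne i$, then $A_{\xi,i}\cap b_x$ is finite.
* (P4) If $\eta<\xi$, then $A_{\xi,i}\cap A_{\eta,j}$ is finite for all $j$.

*(P1)* Let $q$ with $i\in D_q$ and $m\in\omega$ be given. Choose $n\ge\max(m,n_q)$ with $2^n>|E_q|+|B_q|$. Each $A_{\eta,j}$ and each $b_x$ has at most one element in $2^n$, so some $k\in2^n$ lies outside $\bigcup_{(\eta,j)\in B_q}A_{\eta,j}\cup\bigcup_{x\in E_q}b_x$. Then (3) holds, and the one-point extension forces that $A_{\xi,i}$ has an element on a level $\ge m$. By genericity $A_{\xi,i}$ is infinite. The same argument shows that for every $m$ the set $\{q:n_q>m\}$ is dense.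

*(P2)–(P4)* Choose $q\in G(\xi)$ with $i\in D_q$ and, respectively, with $j\in D_q$, with $x\in E_q$, or with $(\eta,j)\in B_q$. Let $m\ge n_q$. Choose $q'\in G(\xi)$ with $q'\le q$ and $n_{q'}>m$. By (2), $A_{\xi,i}\cap2^m=a_i^{q'}\cap2^m$, and likewise for $j$ in (P2). Clause 2 now says that $m\notin L(A_{\xi,i})\cap L(A_{\xi,j})$; clause 3 says that $x{\restriction}m\notin A_{\xi,i}$; clause 4 says that $A_{\xi,i}\cap A_{\eta,j}\cap2^m=\emptyset$. So in each case everything happens below level $n_q$, and $2^{<n_q}$ is finite. The second part of (P2) follows since the levels are finite.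

Hence the sets $A_{\xi,i}$ are infinite and pairwise almost disjoint, in particular distinct, and
$$\mathcal A=\{A_{\xi,i}:\xi<\kappa,\ i<\omega_1\}$$
is an AD family of size $\kappa$ in $V[G]$.

## 7. Maximality of the array

The restrictions in clauses 2–4 work against maximality, so we must check that no infinite set slips through. The danger in Section 4 was that sets living on $L(A)$ were met by nobody else. Now different rows may share levels, and a set $y$ that exists in $V_\xi$ is caught by row $\xi$. The delicate sets are the subsets of a branch $b_x$, $x\in E$, since in each row every column but one must almost avoid them; the exceptional column $h_x(\xi)$ is there to catch them.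

**Proposition 7.** In $V[G]$, $\mathcal A$ is MAD.

*Proof.* Suppose $y\in V[G]$ is an infinite subset of $2^{<\omega}$ almost disjoint from every member of $\mathcal A$.

*Case 1: $y\cap b_x$ is infinite for some $x\in E$.* Fix such an $x$ and replace $y$ by $y\cap b_x$, which is again infinite and almost disjoint from every member of $\mathcal A$. *Case 2: $y\cap b_x$ is finite for every $x\in E$.*

By Lemma 5 there is $\xi<\kappa$ with $y\in V_\xi$. Put $i=h_x(\xi)$ in Case 1 and $i=0$ in Case 2.

Work in $V_\xi$. Let $q\in R_\xi$ and $m\in\omega$ be given; extending $q$, we may assume $i\in D_q$. We look for $k\in y$ with $|k|\ge m$ that satisfies (3). For $(\eta,j)\in B_q$ the set $y\cap A_{\eta,j}$ is finite. Let $x'\in E_q$ with $h_{x'}(\xi)\ne i$. Then $y\cap b_{x'}$ is finite: in Case 2 by assumption; in Case 1 because $h_x(\xi)=i$ gives $x'\ne x$, and $y\cap b_{x'}\subseteq b_x\cap b_{x'}$ is finite. So the last two requirements in (3) exclude only finitely many elements of the infinite set $y$, and only finitely many elements have level below $\max(m,n_q)$. Hence there is a suitable $k\in y$, and the one-point extension forces $k\in y\cap A_{\xi,i}$.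

So for each $m$, densely many conditions force $y\cap A_{\xi,i}$ to have an element of level $\ge m$. Since $G(\xi)$ is generic over $V_\xi$, the set $y\cap A_{\xi,i}$ is infinite, a contradiction. $\square$

## 8. Proof of Theorem A

Let $V_0$ and $\lambda$ be as in the theorem.

**Step 1 (ground model).** We need a model with $\mathfrak c=\lambda$ and a family of at most $\mathfrak c$ functions dominating $\omega_1^{\omega_1}$ everywhere. Let $V=V_0[C]$, where $C$ adds $\lambda$ Cohen reals. Since $\lambda^\omega=\lambda$ in $V_0$, $V\models\mathfrak c=\lambda$. Let $H=(\omega_1^{\omega_1})^{V_0}$. In $V_0$ it has size $2^{\omega_1}=\omega_2$, so $|H|\le\omega_2\le\lambda=\mathfrak c$ in $V$. We claim: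

(D) for every $\varphi:\omega_1\to\omega_1$ in $V$ there is $h\in H$ with $\varphi(\xi)<h(\xi)$ for all $\xi<\omega_1$.

Cohen forcing is ccc, so Lemma 4 gives $\psi:\omega_1\to\omega_1$ in $V_0$ with $\varphi\le\psi$ everywhere; take $h(\xi)=\psi(\xi)+1$.

In $V$ fix distinct $x_h\in2^\omega$ for $h\in H$. This is possible because $|H|\le\mathfrak c$. Let $E=\{x_h:h\in H\}$, and $h_x=h$ for $x=x_h$.

**Step 2 (iteration and the continuum).** Over $V$ force with the iteration of Section 6, with $\kappa=\omega_1$, these $E$ and $h_x$, and trivial $M_\xi$. It is ccc, so the composite extension of $V_0$ is ccc too. The underlying set of each $R_\xi$ lies in $V$. Its elements consist of finite data from $\omega$, $\omega_1$, $2^{<\omega}$, $E$ and $\xi\times\omega_1$, so its size is at most $\mathfrak c=\lambda$. By Lemma 6(a),(b) and induction, $P$ has a dense subset of size $\le\lambda$. In $V$, $\lambda^\omega=\mathfrak c^\omega=\lambda$, so $\mathfrak c\le\lambda$ in $V[G]$ by Lemma 6(c). Since $V$ already has $\lambda$ reals and cardinals are preserved, $V[G]\models\mathfrak c=\lambda$.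

**Step 3 (the family is MAD).** By (P1), (P2), (P4), $\mathcal A$ is an AD family of size $\omega_1$; by Proposition 7 it is MAD.

**Step 4 (the levels escape).** We verify the hypotheses of Proposition 3 in $V[G]$. Hypothesis 1 is (P2) and hypothesis 2 is (P3). For hypothesis 3, let $g:\omega_1\to\omega_1$ lie in $V[G]$. Since $P$ is ccc, Lemma 4 gives $\varphi\in V$ with $g\le\varphi$ everywhere. By (D) there is $h\in H$ with $h(\xi)>\varphi(\xi)\ge g(\xi)$ for all $\xi$. Then $x=x_h$ is as required. So $\exp(\Psi(\mathcal A))$ is not pseudocompact, and Theorem A is proved. $\blacksquare$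

## 9. Disjoint sums and the sizes of non-pseudocompact MAD families

**Lemma 8.** If there are a non-pseudocompact MAD family $\mathcal A$ of size $\kappa$ and a MAD family $\mathcal B$ of size $\mu\ge\kappa$, then there is a non-pseudocompact MAD family of size $\mu$.

*Proof.* Take both families on $\omega$ and put $\mathcal A$ on the even numbers and $\mathcal B$ on the odd ones:
$$\mathcal C=\{\{2n:n\in a\}:a\in\mathcal A\}\cup\{\{2n+1:n\in b\}:b\in\mathcal B\}.$$
This is an AD family of size $\kappa+\mu=\mu$. It is MAD: an infinite set has infinite intersection with the evens or with the odds, and then, by maximality of $\mathcal A$ or $\mathcal B$, with some member of $\mathcal C$.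

Let $X_0$ consist of the even numbers and the members of $\mathcal C$ coming from $\mathcal A$, and let $X_1$ be the rest. Both are open in $\Psi(\mathcal C)$, so both are clopen, and $X_0\cong\Psi(\mathcal A)$. The set $\langle X_0\rangle$ is open in $\exp(\Psi(\mathcal C))$. Its complement is $\langle\Psi(\mathcal C),X_1\rangle$, which is open. So $\langle X_0\rangle$ is clopen. Its points are the nonempty closed subsets of $X_0$, and
$$\langle U_1,\dots,U_n\rangle\cap\langle X_0\rangle=\Bigl\{F\in\exp(X_0):F\subseteq\bigcup_i(U_i\cap X_0),\ F\cap U_i\cap X_0\ne\emptyset\ \text{for all }i\Bigr\}.$$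
So its subspace topology is the Vietoris topology of $\exp(X_0)$. Thus $\exp(\Psi(\mathcal C))$ has a clopen subspace homeomorphic to $\exp(\Psi(\mathcal A))$, which is not pseudocompact.

A clopen subspace $Y$ of a pseudocompact space is pseudocompact. Indeed, a sequence of nonempty open subsets of $Y$ has an accumulation point $z$ in the whole space, and $z\in Y$ because otherwise the complement of $Y$ is a neighborhood of $z$ that meets none of them. Hence $\exp(\Psi(\mathcal C))$ is not pseudocompact. $\square$

In the model of Theorem A, $\mathfrak a=\omega_1$, because $\mathfrak a\ge\omega_1$ always holds and $\mathcal A$ is MAD of size $\omega_1$. Every MAD family therefore has size at least $\omega_1=|\mathcal A|$, and Lemma 8 shows that a cardinal is the size of a MAD family iff it is the size of a non-pseudocompact one. This includes $\mathfrak c$, since MAD families of size $\mathfrak c$ always exist (Section 2). So the last clause of Theorem B holds in the models of Theorem A.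

## 10. Mathias–Prikry factors and the proof of Theorem B

Let $\kappa$ be regular uncountable with $2^\kappa=2^\omega=\lambda$ in $V$. Such $V$ exists: over a model of GCH add $\lambda$ Cohen reals, where $\mathrm{cf}(\lambda)>\kappa$.

**Step 1 (branches).** Here there is room for all functions at once. Let $H=\omega_1^\kappa$, so $|H|=2^\kappa=\mathfrak c$. Fix distinct $x_h\in2^\omega$ for $h\in H$, let $E=\{x_h:h\in H\}$, and $h_x=h$ for $x=x_h$.

**Step 2 (the second factor).** The array will give $\mathfrak a\le\kappa$. To get $\mathfrak p\ge\kappa$ we also add, along the iteration, pseudointersections for all small families.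

**Definition (Mathias–Prikry poset).** Let $\mathcal F$ be a family of infinite subsets of $\omega$ all of whose finite subfamilies have infinite intersection. Conditions of $M(\mathcal F)$ are pairs $(s,\mathcal F')$ with $s\subseteq\omega$ and $\mathcal F'\subseteq\mathcal F$ finite. Put $(s'',\mathcal F'')\le(s,\mathcal F')$ iff $s''$ end-extends $s$, $\mathcal F''\supseteq\mathcal F'$ and $s''\setminus s\subseteq\bigcap\mathcal F'$ (where $\bigcap\emptyset=\omega$).

For instance, if the set of even numbers belongs to $\mathcal F$, then below $(\{1\},\{\text{evens}\})$ only even numbers $>1$ can be added to $\{1\}$. Let $M_\xi$ be, in $V_\xi$, the finite support product of the posets $M(\mathcal F)$ over all $\mathcal F\subseteq[\omega]^\omega$ in $V_\xi$ with $|\mathcal F|<\kappa$ all of whose finite subfamilies have infinite intersection.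

*$M_\xi$ is Knaster.* In $M(\mathcal F)$, conditions $(s,\mathcal F')$ and $(s,\mathcal F'')$ with the same $s$ have the common extension $(s,\mathcal F'\cup\mathcal F'')$. Given uncountably many conditions of $M_\xi$, pass to an uncountable subset whose supports form a $\Delta$-system and whose first components agree at each coordinate of the root (there are countably many choices). Any two of these are compatible: unite the second components on the root, and keep the given coordinates elsewhere. So Section 6 applies, and the iteration $P=P_\kappa$ of the posets $R_\xi\times M_\xi$ is ccc.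

**Step 3 (the continuum).** By induction on $\xi\le\kappa$ we show that $P_\xi$ has a dense subset of size $\le\lambda$. For $\xi=0$ this is trivial, and limits are Lemma 6(b). Suppose it holds for $\xi<\kappa$. In $V$, $\lambda^\kappa=(2^\kappa)^\kappa=\lambda$, so by Lemma 6(c) with $\theta=\kappa$, $2^\kappa\le\lambda$ in $V_\xi$. Hence in $V_\xi$ the number of families $\mathcal F\subseteq[\omega]^\omega$ of size $<\kappa$ is at most $\mathfrak c^\kappa=2^\kappa\le\lambda$. Each $M(\mathcal F)$ has size at most $\lambda$, so the finite support product $M_\xi$ has size at most $\lambda$; and $|R_\xi|\le\lambda$ because $R_\xi$ consists of finite data from sets of size at most $\lambda$. Lemma 6(a) gives the claim for $\xi+1$.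

For $\xi=\kappa$, Lemma 6(c) with $\theta=\omega$ gives $\mathfrak c\le\lambda$ in $V[G]$ (in $V$, $\lambda^\omega=\lambda$). Since $V$ has $\lambda$ reals and cardinals are preserved, $V[G]\models\mathfrak c=\lambda$.

**Step 4 (a non-pseudocompact MAD family of size $\kappa$).** By Section 6 and Proposition 7, $\mathcal A=\{A_{\xi,i}:\xi<\kappa,\ i<\omega_1\}$ is a MAD family of size $\kappa$ in $V[G]$. We apply Proposition 3. Hypotheses 1 and 2 are (P2) and (P3). For hypothesis 3, let $g:\kappa\to\omega_1$ lie in $V[G]$. By Lemma 4 there is $\varphi:\kappa\to\omega_1$ in $V$ with $g\le\varphi$ everywhere. The function $h(\xi)=\varphi(\xi)+1$ belongs to $H$ and satisfies $h(\xi)>g(\xi)$ for all $\xi<\kappa$, so $x=x_h$ is as required. Thus $\mathcal A$ is not pseudocompact.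

**Step 5 ($\mathfrak p=\mathfrak a=\kappa$).** First we show $\mathfrak p\ge\kappa$. Let $\mathcal F\in V[G]$ be a family of $\mu<\kappa$ infinite subsets of $\omega$ with all finite intersections infinite. An enumeration of $\mathcal F$ in type $\mu$ is coded by a subset of $\mu\times\omega$. By Lemma 5 this subset lies in some $V_\xi$, $\xi<\kappa$. (If $\mu$ is finite, the same lemma applies to $\mu\times\omega$, which is then countable.) So $\mathcal F\in V_\xi$ and $|\mathcal F|<\kappa$ there, hence $M(\mathcal F)$ is one of the factors of $M_\xi$. Let $K\subseteq M(\mathcal F)$ be the corresponding generic filter over $V_\xi$, and $z=\bigcup\{s:(s,\mathcal F')\in K\}$.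

The set $z$ is infinite. Given $(s,\mathcal F')$ and $m$, the set $\bigcap\mathcal F'$ is infinite, so it contains some $k\ge m$ larger than all elements of $s$, and $(s\cup\{k\},\mathcal F')\le(s,\mathcal F')$. It is almost contained in each $f\in\mathcal F$: by density there is $(s,\mathcal F')\in K$ with $f\in\mathcal F'$. If $k\in z\setminus s$, take $(t,\mathcal F'')\in K$ with $k\in t$ and a common extension $(t',\mathcal F''')\in K$ of both; then $k\in t'\setminus s\subseteq\bigcap\mathcal F'\subseteq f$. So $z\setminus s\subseteq f$. Hence no such $\mathcal F$ witnesses $\mathfrak p<\kappa$.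

By Section 2, $\mathfrak p\le\mathfrak a$, and $\mathfrak a\le|\mathcal A|=\kappa$. Therefore $\mathfrak p=\mathfrak a=\kappa<\lambda=\mathfrak c$.

**Step 6 (all sizes).** Let $\mu$ be the size of a MAD family in $V[G]$. Then $\mu\ge\mathfrak a=\kappa=|\mathcal A|$, and Lemma 8 gives a non-pseudocompact MAD family of size $\mu$. The converse is trivial. $\blacksquare$
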